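\title{Discreteness and openness under integrability of the inner distortion alone}

\begin{abstract}
Let $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$, $n\ge 3$, be a non-constant mapping of finite distortion whose inner distortion $K_I$ lies in $L^p_{\mathrm{loc}}$, and assume nothing about the integrability of the outer distortion. We show that $f$ need not be discrete when $p<n-1$: a locally Lipschitz example collapses a line to a point. When $p>n-1$, the map $f$ is discrete and open. If all components of all fibers are compact, then $K_I\in L^1_{\mathrm{loc}}$ suffices, in every dimension $n\ge2$. The positive results come from differential inequalities for the average number of preimages of small spheres.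
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb{R}^n$, $n\ge2$, be a domain, and let $f:\Omega\to\mathbb{R}^n$ be a $W^{1,1}_{\mathrm{loc}}$-map whose Jacobian determinant $J_f$ is locally integrable. We write $|\cdot|$ for the operator norm of a matrix and $D^\sharp f$ for the adjugate (transposed cofactor) matrix of $Df$, so that $Df\,D^\sharp f=J_f\,\mathrm{Id}$. The map $f$ is a \emph{mapping of finite distortion} if $J_f\ge0$ almost everywhere and
\begin{equation}\label{eq:KO}
|Df(x)|^n\le K_O(x)\,J_f(x)\quad\text{for a.e. }x\in\Omega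
\end{equation}
for some measurable $K_O:\Omega\to[1,\infty]$ that is finite almost everywhere. If $K_O$ can be taken constant, $f$ is \emph{quasiregular}. An \emph{inner distortion function} of $f$ is a measurable, almost everywhere finite $K_I:\Omega\to[0,\infty]$ with
\begin{equation}\label{eq:KI}
|D^\sharp f(x)|^n\le K_I(x)\,J_f(x)^{n-1}\quad\text{for a.e. }x\in\Omega.
\end{equation}
A continuous map is \emph{discrete} if no fiber $f^{-1}(y)$ has an accumulation point in $\Omega$, and \emph{open} if it takes open sets to open sets.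

At a point where $J_f>0$, let $\lambda_1\ge\dots\ge\lambda_n>0$ be the singular values of $Df$, the semi-axes of the ellipsoid onto which $Df$ maps the unit ball. Then $|Df|=\lambda_1$, $J_f=\lambda_1\cdots\lambda_n$ and $D^\sharp f=J_f(Df)^{-1}$ has norm $J_f/\lambda_n$, so the smallest admissible values are
\begin{equation}\label{eq:singular}
K_O=\frac{\lambda_1^n}{J_f}=\prod_{j>1}\frac{\lambda_1}{\lambda_j},\qquad K_I=J_f|(Df)^{-1}|^n=\frac{J_f}{\lambda_n^n}=\prod_{j<n}\frac{\lambda_j}{\lambda_n}.
\end{equation}
Thus $K_O$ compares the volume of the ellipsoid with that of the circumscribed ball, and $K_I$ with that of the inscribed ball. Both products lie between $\lambda_1/\lambda_n$ and $(\lambda_1/\lambda_n)^{n-1}$, so $K_I\le K_O^{n-1}$ and $K_O\le K_I^{n-1}$; for $n=2$ the two functions agree. For $n\ge3$ they differ: with $t\ge1$, the ``needle'' $\operatorname{diag}(t,1,\dots,1)$ has $K_O=t^{n-1}$ and $K_I=t$, while the ``disk'' $\operatorname{diag}(t,\dots,t,1)$ has $K_O=t$ and $K_I=t^{n-1}$.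

The following theorems are quoted in \cite{Rem}.
\begin{itemize}
\item[(A)] (Reshetnyak) A non-constant quasiregular map is discrete and open.
\item[(B)] (Iwaniec--\v{S}ver\'ak) For $n=2$, a non-constant mapping of finite distortion $f\in W^{1,2}_{\mathrm{loc}}(\Omega,\mathbb{R}^2)$ with $K_O\in L^1_{\mathrm{loc}}(\Omega)$ is discrete and open.
\item[(C)] For $n\ge2$, a non-constant mapping of finite distortion $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ with $K_O\in L^{n-1}_{\mathrm{loc}}(\Omega)$, and with $K_I\in L^p_{\mathrm{loc}}(\Omega)$ for some $p>1$, is discrete and open.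
\end{itemize}
The question that we answer comes from \cite{Rem}: \emph{for $n\ge3$, does (C) remain true without the assumption on $K_O$?} That is, if $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ is a non-constant mapping of finite distortion and \eqref{eq:KI} holds with $K_I\in L^p_{\mathrm{loc}}(\Omega)$ for some $p>1$, must $f$ be discrete and open?

There is a reason to guess that it must. To collapse a continuum to a point is to make the inverse discontinuous, and $K_I$ is the quantity that controls the inverse: for an orientation-preserving diffeomorphism, \eqref{eq:singular} and a change of variables give $\int_{f(U)}|D(f^{-1})|^n\,dy=\int_UK_I\,dx$. The guess is correct as long as the number of preimages stays bounded. It fails because that number can grow without bound near the collapsed set.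

\begin{theorem}\label{thm:example}
Let $n\ge3$. There is a non-constant, locally Lipschitz mapping of finite distortion $f:\mathbb{R}^n\to\mathbb{R}^n$ (so $f\in W^{1,n}_{\mathrm{loc}}$) for which \eqref{eq:KI} holds with
\[
K_I(x)\le C\,(1+|x|^2)^{n/2}\,|x'|^{-1},\qquad x=(x',x_n)\in\mathbb{R}^{n-1}\times\mathbb{R},
\]
and $f^{-1}(0)=\{x'=0\}$. Thus $K_I\in L^p_{\mathrm{loc}}$ for every $p<n-1$, and $f$ is not discrete. Restricting $f$ after a translation gives such a map on every domain $\Omega$.
\end{theorem}

Since $n-1\ge2$, exponents $p>1$ are allowed, and the answer to the question is no. The exponent $n-1$ is sharp up to the endpoint.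

\begin{theorem}\label{thm:sharp}
Let $n\ge3$ and let $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ be a non-constant mapping of finite distortion with $K_I\in L^p_{\mathrm{loc}}(\Omega)$ for some $p>n-1$. Then $f$ is discrete and open.
\end{theorem}

\begin{theorem}\label{thm:compact}
Let $n\ge2$ and let $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ be a non-constant mapping of finite distortion with $K_I\in L^1_{\mathrm{loc}}(\Omega)$. If for every $y$ all components of $f^{-1}(y)$ are compact, then $f$ is discrete and open.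
\end{theorem}

No integrability of $K_O$ is assumed anywhere. The bound $K_O\le K_I^{n-1}$ reduces Theorem~\ref{thm:sharp} to (C) only for $p\ge(n-1)^2$. We do not settle the endpoint $p=n-1$ of Theorem~\ref{thm:sharp}. The assumption of finite distortion cannot be dropped: for $n\ge3$ the map $x\mapsto(x_1,0,\dots,0)$ has $D^\sharp f=0$ and satisfies \eqref{eq:KI} with $K_I=0$.

Theorem~\ref{thm:example} is proved in Section~\ref{sec:example}. For the other two theorems, Section~\ref{sec:light} reduces matters to excluding a continuum in a fiber, say in $f^{-1}(0)$. Section~\ref{sec:counting} studies the average number of preimages of the points of the sphere $\{|y|=e^{-s}\}$. Section~\ref{sec:continua} shows that a continuum in $f^{-1}(0)$ makes this number unbounded as $s\to\infty$ as soon as $K_I\in L^1_{\mathrm{loc}}$. It then remains to bound it: by the degree for Theorem~\ref{thm:compact}, and by a growth estimate (Section~\ref{sec:growth}) for Theorem~\ref{thm:sharp}.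

\section{A map that collapses a line}\label{sec:example}

Write $r=|x'|$ and call $\{r=0\}$ the \emph{axis}. We describe the target in logarithmic polar coordinates by $\mathcal{E}:\mathbb{R}\times S^{n-1}\to\mathbb{R}^n\setminus\{0\}$, $\mathcal{E}(s,\omega)=e^{-s}\omega$. Its differential is $e^{-s}$ times an isometry, so it costs no distortion. To send the axis to $0$ we need $s\to\infty$ as $r\to0$, and the remaining variables, which range over $S^{n-2}\times\mathbb{R}$, must be wrapped onto $S^{n-1}$ with bounded distortion and without change of orientation. In the plane this is done by $(\pm1,\zeta)\mapsto e^{\pm i\zeta}$. For $n=3$, tile the cylinder $S^1\times\mathbb{R}$ like a checkerboard by the rectangles (half circle)$\times[k,k+1]$, map the white ones onto the upper hemisphere and the black ones onto the lower hemisphere, and let neighboring maps be reflections of each other.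

\begin{lemma}\label{lem:Psi}
Let $n\ge3$. There are $\ell\ge1$ and a Lipschitz map $\Psi:S^{n-2}\times\mathbb{R}\to S^{n-1}$ such that almost everywhere all singular values of $D\Psi$ lie in $[1/\ell,\ell]$, the Jacobian of $\Psi$ has the same sign almost everywhere, and for each $k\in\mathbb{Z}$ the strip $S^{n-2}\times[k,k+1]$ is mapped onto $S^{n-1}$, each point off the equator $\{\omega_n=0\}$ being attained once.
\end{lemma}

\begin{proof}
Let $Q=S^{n-2}_+\times[0,1]$, where $S^{n-2}_+=\{\theta_1\ge0\}$, and let $S^{n-1}_+=\{\omega_n\ge0\}$. We first map $Q$ onto $S^{n-1}_+$. Stereographic projection is a diffeomorphism, smooth up to the boundary, of a closed hemisphere onto a closed unit ball. It therefore suffices to map $P=\bar B^{n-2}\times[-\frac12,\frac12]$ onto $\bar B^{n-1}$. Let $\|\cdot\|$ be the norm on $\mathbb{R}^{n-1}$ with unit ball $P$, let $\nu(y)=\|y\|/|y|$ and $g(y)=\nu(y)y$, $g(0)=0$. The map $g$ dilates each ray from the origin and $|g(y)|=\|y\|$, so it is a bijection of $P$ onto $\bar B^{n-1}$ and of $\partial P$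 onto the unit sphere. The function $\nu$ is homogeneous of degree $0$, Lipschitz on the unit sphere and bounded below; hence $|\nabla\nu|\le C/|y|$ and $\nabla\nu\cdot y=0$ a.e. From $Dg=\nu\,\mathrm{Id}+y\otimes\nabla\nu$ we get $|Dg|\le C$ and $\det Dg=\nu^{n-1}\ge c>0$. So $g$ is Lipschitz, and its singular values are also bounded below. Composing, we obtain a Lipschitz bijection $\psi:Q\to S^{n-1}_+$ that takes $\partial Q$ onto the equator, has Jacobian of one sign, and has singular values in some interval $[1/\ell,\ell]$ a.e.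

Let $R$ be the reflection $\omega_n\mapsto-\omega_n$, and put
\[
\Psi(\theta,\zeta)=R^{\,\varepsilon}\,\psi\big((|\theta_1|,\theta_2,\dots,\theta_{n-1}),\operatorname{dist}(\zeta,2\mathbb{Z})\big),\qquad \varepsilon=\begin{cases}\lfloor\zeta\rfloor,&\theta_1\ge0,\\ \lfloor\zeta\rfloor+1,&\theta_1<0.\end{cases}
\]
Call the sets $\{\pm\theta_1\ge0\}\times[k,k+1]$ cells. On a face of a cell, where $\theta_1=0$ or $\zeta\in\mathbb{Z}$, the value of $\psi$ lies on the equator, which $R$ fixes; so the formulas for adjacent cells agree there and $\Psi$ is continuous. On each cell $\Psi$ is $\psi$ composed with isometries. This gives the bounds on the singular values, and the Lipschitz bound follows by cutting a shortest geodesic into finitely many pieces, each in one cell. On the cell with sign $+$ and index $k$, the folding onto $Q$ multiplies the orientation by $(-1)^k$, and so does $R^k$; on the cell with sign $-$ both factors are $(-1)^{k+1}$. In each case the product is $1$, so the Jacobian of $\Psi$ has the sign of that of $\psi$. The two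 cells of a strip are mapped bijectively onto opposite closed hemispheres.
\end{proof}

We look for $f$ in the form $\mathcal{E}\circ(\mathrm{id}\times\Psi)\circ T$ with $T=(s,x'/r,\zeta):\{r>0\}\to\mathbb{R}\times S^{n-2}\times\mathbb{R}$. Up to powers of $\ell$, the distortion of $f$ is that of $T$. The $n-2$ angular directions are stretched by $1/r$, whatever we do; we are free to choose $s$ and $\zeta$. Consider small $r$ and $|x_n|$ of order $1$.
\begin{itemize}
\item For $s=\log(1/r)$, $\zeta=x_n$, that is $f=r\Psi(x'/r,x_n)$, the radial direction is stretched by $1/r$ and the direction $e_n$ by $1$. This is a disk with $t=1/r$, and $K_I\approx r^{1-n}$ just fails to be integrable.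
\item To remove the short semi-axis, take $\zeta=x_n/r$. This creates a shear, $\partial_r\zeta=-x_n/r^2$. With $s=\log(1/r)$ the matrix $\partial(s,\zeta)/\partial(r,x_n)$ has determinant $-r^{-2}$ and norm of order $r^{-2}$, so its small singular value is still of order $1$, and $K_I\approx r^{-n}$ is worse.
\item To balance the shear, let $\partial_rs$ also have size $r^{-2}$: take $s=1/r$. The determinant becomes $-r^{-3}$, the norm is still of order $r^{-2}$, and the small singular value is of order $1/r$. After division by $1/r$ this is a needle with $t=1/r$, and $K_I\approx1/r$.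
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Define
\[
f(x)=e^{-1/r}\,\Psi\Big(\frac{x'}{r},\frac{x_n}{r}\Big)\quad(r>0),\qquad f(x)=0\quad(r=0).
\]
Off the axis $f=\mathcal{E}\circ(\mathrm{id}\times\Psi)\circ T$, where $T(x)=(s,\theta,\zeta)=(1/r,x'/r,x_n/r)$ is a diffeomorphism of $\{r>0\}$ onto the Riemannian product $(0,\infty)\times S^{n-2}\times\mathbb{R}$. Let $e_r=(x'/r,0)$, and let $e_\tau$ denote a unit vector orthogonal to $e_r$ and $e_n$, regarded also as a tangent vector of $S^{n-2}$ at $\theta$. Then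
\[
DT\,e_\tau=\frac1r\,e_\tau,\qquad DT\,e_r=-\frac1{r^2}\partial_s-\frac{x_n}{r^2}\partial_\zeta,\qquad DT\,e_n=\frac1r\,\partial_\zeta .
\]
Hence $|\det DT|=r^{-(n-2)}r^{-2}r^{-1}=r^{-n-1}$, and
\[
(DT)^{-1}e_\tau=re_\tau,\qquad (DT)^{-1}\partial_s=-r^2e_r-x_nr\,e_n,\qquad (DT)^{-1}\partial_\zeta=re_n .
\]
The block of $(DT)^{-1}$ that acts on $\partial_s,\partial_\zeta$ has Hilbert--Schmidt norm $(r^4+x_n^2r^2+r^2)^{1/2}$, so $r\le|(DT)^{-1}|\le r\sqrt{1+|x|^2}$. For a.e.\ $x$ we have $Df=A\,DT$, where $A$, the differential of $\mathcal{E}\circ(\mathrm{id}\times\Psi)$, has singular values in $[e^{-1/r}/\ell,\,e^{-1/r}\ell]$ and $e^{-n/r}\ell^{1-n}\le|\det A|\le e^{-n/r}\ell^{n-1}$. The diffeomorphisms $T$ and $\mathcal{E}$ have connected domains, so their Jacobians do not change sign. By Lemma~\ref{lem:Psi}, $J_f$ has one sign a.e., and after replacing $\Psi$ by $R\circ\Psi$ if necessary, $J_f>0$ a.e.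

\emph{Lipschitz bound.} Off the axis $f$ is locally Lipschitz, and $|Df|\le e^{-1/r}\ell\,|DT|\le Ce^{-1/r}\big(r^{-1}+(1+|x_n|)r^{-2}\big)$ a.e., which is bounded by some $M$ on a given ball. So $f$ is $M$-Lipschitz near each point of the ball off the axis, hence along each segment in the ball that avoids the axis. Since $|f|=e^{-1/r}$, the map is continuous on $\mathbb{R}^n$, and any other segment either meets the axis in one point or lies in it. Thus $f$ is $M$-Lipschitz on the ball. In particular $J_f\in L^\infty_{\mathrm{loc}}$, and \eqref{eq:KO} holds with $K_O=|Df|^n/J_f<\infty$ a.e.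

\emph{Inner distortion.} By \eqref{eq:singular}, the smallest $K_I$ satisfies
\[
K_I=J_f|(Df)^{-1}|^n\le\big(e^{-n/r}\ell^{n-1}r^{-n-1}\big)\big(e^{1/r}\ell\,r\sqrt{1+|x|^2}\big)^n=\ell^{2n-1}(1+|x|^2)^{n/2}\,r^{-1}.
\]
As $x'\in\mathbb{R}^{n-1}$, the function $|x'|^{-p}$ is locally integrable for $p<n-1$. Finally, $|f|=e^{-1/r}>0$ off the axis, so $f^{-1}(0)$ is the axis and $f$ is not discrete. On a domain $\Omega$, translate so that the axis passes through $\Omega$; the restriction is non-constant because $J_f>0$ a.e.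
\end{proof}

\begin{remark}\label{rem:lower}
The opposite bounds for $A$ give $K_I\ge\big(e^{-n/r}\ell^{1-n}r^{-n-1}\big)\big(e^{1/r}r/\ell\big)^n=\ell^{1-2n}r^{-1}$, so $K_I\notin L^{n-1}_{\mathrm{loc}}$. Also $|Df|\ge e^{-1/r}r^{-2}/\ell$, so $K_O\ge\ell^{1-2n}r^{1-n}$ is not locally integrable.
\end{remark}

\begin{remark}
The map $f$ is open, so it is exactly discreteness that fails. Off the axis $f$ is locally quasiregular and nowhere locally constant, hence open by (A). A neighborhood of an axis point $(0,a)$ contains a set $\{r<\delta,\ |x_n-a|<\delta\}$. For fixed $r<\delta$, the variable $x_n/r$ runs through an interval of length $2\delta/r>2$, which contains some $[k,k+1]$; so the image contains the sphere of radius $e^{-1/r}$ for every $r<\delta$, and hence the ball $B(0,e^{-1/\delta})$.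
\end{remark}

\section{Reduction to lightness}\label{sec:light}

From now on $n\ge2$, $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ is a non-constant mapping of finite distortion, $J=J_f$, and $K=K_I\in L^1_{\mathrm{loc}}(\Omega)$; we fix finite Borel representatives of $Df$ and $K$. Finite distortion will be used only through the facts recalled below and the property that $Df=0$ a.e.\ on $\{J=0\}$. On $\{J>0\}$, $K$ is at least the smallest inner distortion, so $K_O\le K_I^{n-1}$ reads $|Df|^n\le K^{n-1}J$. Together with \eqref{eq:KI} this gives, almost everywhere,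
\begin{equation}\label{eq:pointwise}
|D^\sharp f|\le K^{1/n}J^{(n-1)/n},\qquad |Df|\le K^{(n-1)/n}J^{1/n}.
\end{equation}

We use three standard facts.
\begin{itemize}
\item[(F1)] The map $f$ has a continuous representative (Vodop'yanov--Gol'dshtein), which we fix, and it satisfies Lusin's condition (N): it maps null sets to null sets \cite{MM}; see \cite{HK}. Hence the \emph{area formula} holds: for Borel $h\ge0$ on $\Omega$,
\[
\int_\Omega hJ\,dx=\int_{\mathbb{R}^n}\sum_{x\in f^{-1}(y)}h(x)\,dy .
\]
\item[(F2)] If $U\Subset\Omega$ is open, the mollifications $f_\varepsilon$ converge to $f$ uniformly on $\bar U$ and in $W^{1,n}(U)$. Since $J$ and $D^\sharp f$ are polynomials of degrees $n$ and $n-1$ in $Df$, H\"older's inequality gives $J_{f_\varepsilon}\to J$ in $L^1(U)$ and $D^\sharp f_\varepsilon\to D^\sharp f$ in $L^{n/(n-1)}(U)$.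
\item[(F3)] For $U\Subset\Omega$ open and $y\notin f(\partial U)$, the \emph{degree} $\deg(y,f,U)$ is an integer that is constant on each component of $\mathbb{R}^n\setminus f(\partial U)$ and equals $\deg(y,g,U)$ whenever $\sup_{\bar U}|f-g|<\operatorname{dist}(y,f(\partial U))$. For smooth $g$ and a regular value $y$ it is the sum of the signs of $J_g$ over $g^{-1}(y)\cap U$.
\end{itemize}
A continuous map is \emph{light} if every fiber is totally disconnected, and \emph{sense-preserving} if $\deg(y,f,U)>0$ whenever $U\Subset\Omega$ is a domain and $y\in f(U)\setminus f(\partial U)$. By the theorem of Titus and Young \cite{TY}, a light sense-preserving map is discrete and open.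

\begin{lemma}\label{lem:degree}
Let $U\Subset\Omega$ be open, let $C$ be a component of $\mathbb{R}^n\setminus f(\partial U)$, and let $d$ be the degree on $C$. Then $\#(f^{-1}(y)\cap U)=d$ for a.e.\ $y\in C$, and $d>0$ if $C$ meets $f(U)$. In particular, $f$ is sense-preserving.
\end{lemma}

\begin{proof}
Let $\eta\in C^\infty_c(C)$. For small $\varepsilon$, (F3) gives $\deg(y,f_\varepsilon,U)=d$ on $\operatorname{supp}\eta$, so $\int_U\eta(f_\varepsilon)J_{f_\varepsilon}\,dx=d\int\eta\,dy$ by Sard's theorem and the change of variables formula for smooth maps. By (F2) and (F1),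
\[
d\int\eta\,dy=\int_U\eta(f)J\,dx=\int\eta(y)\,\#(f^{-1}(y)\cap U)\,dy,
\]
which proves the first claim and $d\ge0$. Suppose $d=0$ and $y\in C\cap f(U)$. Then $J=0$, hence $Df=0$, a.e.\ on the open set $U\cap f^{-1}(C)$. Let $O$ be a component of this set that meets $f^{-1}(y)$; then $f\equiv y$ on $O$. Take $q\in\partial O$. By continuity $f(q)=y\notin f(\partial U)$, so $q\in U\cap f^{-1}(C)$. The component containing $q$ is open, so it meets $O$ and equals $O$; but the open set $O$ contains none of its boundary points.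
\end{proof}

To prove Theorems~\ref{thm:sharp} and~\ref{thm:compact} it therefore suffices to show that $f$ is light.

\section{Counting preimages of small spheres}\label{sec:counting}

We study the fiber over $0$ through the continuous function $w=\log(1/|f|):\Omega\to(-\infty,\infty]$, which is infinite exactly on $f^{-1}(0)$. On the open set $\{w<\infty\}$ we have $|\nabla w|\le|Df|/|f|$, so \eqref{eq:pointwise} gives
\begin{equation}\label{eq:gradw}
|\nabla w|\le K^{(n-1)/n}\big(J|f|^{-n}\big)^{1/n}\,\mathbf{1}_{\{J>0\}}\quad\text{a.e. on }\{w<\infty\}.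
\end{equation}
The two factors on the right suggest two functions of the level $s$. Fix a ball $D\Subset\Omega$. For a bounded Borel function $h\ge0$ on $D$ and $s\in\mathbb{R}$ put
\[
m_h(s)=\int_{S^{n-1}}\sum_{x\in D\cap f^{-1}(e^{-s}\omega)}h(x)\,d\omega,\qquad k_h(s)=e^{-ns}\int_{S^{n-1}}\sum_{\substack{x\in D\cap f^{-1}(e^{-s}\omega)\\ J(x)>0}}\frac{hK}{J}(x)\,d\omega .
\]
For $h=\mathbf{1}_A$, the number $m_h(s)/|S^{n-1}|$ is the average number of preimages in $A$ of a point of the sphere $\{|y|=e^{-s}\}$. The area formula and polar coordinates, $dy=e^{-ns}\,ds\,d\omega$ for $y=e^{-s}\omega$, give for Borel $\chi\ge0$ on $\mathbb{R}$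
\begin{equation}\label{eq:densities}
\int\chi\,m_h\,ds=\int_{D\cap\{w<\infty\}}h\,\chi(w)\,J|f|^{-n}dx,\qquad\int\chi\,k_h\,ds=\int_{D\cap\{w<\infty,\,J>0\}}h\,\chi(w)\,K\,dx .
\end{equation}
So $k_h$ records how the mass of $hK$ is distributed among the levels of $w$, and $\|k_h\|_{L^1(\mathbb{R})}\le\int_DhK\,dx<\infty$. Both functions vanish for $s<\min_{\bar D}w$, and $m_h\in L^1_{\mathrm{loc}}(\mathbb{R})$ since $|f|^{-n}\le e^{nT}$ on $\{w\le T\}$. By \eqref{eq:densities}, an inequality $h_1\le h_2$ a.e.\ implies $m_{h_1}\le m_{h_2}$ and $k_{h_1}\le k_{h_2}$ a.e.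

We need a form of the statement ``$K_I\in L^1$ puts the inverse in $W^{1,n}$'' that makes sense when there is no inverse. Suppose that near $y$ the map has smooth inverse branches $g_1,g_2,\dots$, and let $a\ge0$ be a cutoff function. By \eqref{eq:singular}, $|\nabla(a\circ g_j)|^n\le(|\nabla a|^nK/J)\circ g_j$, and the $\ell^n$-norm of the sequence $(a\circ g_j)_j$ has gradient at most the $\ell^n$-norm of the gradients. The resulting inequality does not mention the branches, and it holds in general.

\begin{lemma}\label{lem:push}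
Let $a\ge0$ be Lipschitz with compact support in $D$, and set
\[
P_a(y)=\sum_{x\in f^{-1}(y)}a(x)^n,\qquad F_a=P_a^{1/n},\qquad G_a(y)=\sum_{x\in f^{-1}(y)\cap D,\ J(x)>0}\frac{|\nabla a|^nK}{J}(x).
\]
Then $F_a\in W^{1,n}(\mathbb{R}^n)$ and $|\nabla F_a|^n\le G_a$ a.e. Moreover:
\begin{itemize}
\item[(a)] for a.e.\ $s$, the essential oscillation of $\omega\mapsto F_a(e^{-s}\omega)$ on $S^{n-1}$ is at most $C_n\,k_{|\nabla a|^n}(s)^{1/n}$;
\item[(b)] $m_{a^n}^{1/n}$ has a locally absolutely continuous representative, which vanishes for $s<\min_{\bar D}w$ and satisfies $|(m_{a^n}^{1/n})'|\le k_{|\nabla a|^n}^{1/n}$ a.e.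
\end{itemize}
\end{lemma}

\begin{proof}
For $X\in C_c^\infty(\mathbb{R}^n,\mathbb{R}^n)$ and Lipschitz $\eta$ with compact support in $D$ we claim that
\begin{equation}\label{eq:piola}
\int\eta\,(\operatorname{div}X)(f)\,J\,dx=-\int\nabla\eta\cdot D^\sharp f\,X(f)\,dx .
\end{equation}
For smooth $f$ the columns of $D^\sharp f$ are divergence free (the Piola identity), so
\[
\operatorname{div}\big(D^\sharp f\,X(f)\big)=\sum_{i,j,k}(D^\sharp f)_{ij}\,(\partial_kX_j)(f)\,\partial_if_k=\sum_{j,k}(\partial_kX_j)(f)\,(Df\,D^\sharp f)_{kj}=J\,(\operatorname{div}X)(f),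
\]
and \eqref{eq:piola} is an integration by parts. The general case follows from (F2). Take $\eta=a^n$. By the area formula on both sides and the first inequality in \eqref{eq:pointwise},
\[
\Big|\int P_a\operatorname{div}X\,dy\Big|\le n\int_{\{J>0\}}a^{n-1}|\nabla a|\Big(\frac KJ\Big)^{1/n}|X(f)|\,J\,dx=n\int H\,|X|\,dy,
\]
where $H(y)$ is the sum of $a^{n-1}|\nabla a|(K/J)^{1/n}$ over $f^{-1}(y)\cap D\cap\{J>0\}$. H\"older's inequality for sums gives $H\le P_a^{(n-1)/n}G_a^{1/n}$. Now $\int P_a=\int a^nJ<\infty$ and $\int G_a\le\int|\nabla a|^nK<\infty$, so $H\in L^1(\mathbb{R}^n)$. The distributional gradient of $P_a$ is thus a measure dominated by $nH\,dy$; that is, $P_a\in W^{1,1}(\mathbb{R}^n)$ and $|\nabla P_a|\le nP_a^{(n-1)/n}G_a^{1/n}$. For $\varepsilon>0$ the chain rule shows that $F^\varepsilon=(P_a+\varepsilon)^{1/n}-\varepsilon^{1/n}$ satisfies $|\nabla F^\varepsilon|\le G_a^{1/n}$. As $\varepsilon\to0$, $F^\varepsilon\to F_a$ in $L^n$ by dominated convergence ($0\le F^\varepsilon\le F_a$), and the gradients stay in the closed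 convex, hence weakly compact, set $\{|g|\le G_a^{1/n}\}\subset L^n$. This proves the main claim.

Let $\tilde F(s,\omega)=F_a(e^{-s}\omega)$ and $g(s,\omega)=e^{-s}G_a(e^{-s}\omega)^{1/n}$. As $D\mathcal{E}$ is $e^{-s}$ times an isometry, $\tilde F\in W^{1,n}_{\mathrm{loc}}(\mathbb{R}\times S^{n-1})$ and $|\nabla\tilde F|\le g$. By definition, $\|\tilde F(s,\cdot)\|_{L^n(S^{n-1})}^n=m_{a^n}(s)$ and $\|g(s,\cdot)\|^n_{L^n(S^{n-1})}=k_{|\nabla a|^n}(s)$.

(a) For a.e.\ $s$, $\tilde F(s,\cdot)\in W^{1,n}(S^{n-1})$ with gradient at most $g(s,\cdot)$. The exponent $n$ exceeds the dimension $n-1$ of the sphere, so Morrey's inequality bounds the essential oscillation by $C_n\|g(s,\cdot)\|_{L^n}$.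

(b) Take the representative of $\tilde F$ that is locally absolutely continuous in $s$ for a.e.\ $\omega$ and vanishes for $s<\min_{\bar D}w$. For $s_1<s_2$, $|\tilde F(s_2,\omega)-\tilde F(s_1,\omega)|\le\int_{s_1}^{s_2}g(s,\omega)\,ds$, and Minkowski's integral inequality bounds the $L^n(S^{n-1})$-norm of the left side by $\int_{s_1}^{s_2}k_{|\nabla a|^n}^{1/n}\,ds$. The integrand is in $L^n(\mathbb{R})$, hence locally integrable.
\end{proof}

Part (b) alone gives the polynomial bound $m_{a^n}(s)\le Cs^{n-1}$. This is just enough to show that fibers are null sets. It is here that we use that $f$ is non-constant.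

\begin{lemma}\label{lem:null}
Every fiber $f^{-1}(y_0)$ has measure zero.
\end{lemma}

\begin{proof}
Let $y_0=0$. Let $f(x_1)=0$, and choose $r$ so that $D=B(x_1,2r)\Subset\Omega$ and $w>3$ on $\bar D$. We claim that in $D'=B(x_1,r)$ either $f\equiv0$ or $f\ne0$ a.e.

Take a Lipschitz $a$ with compact support in $D$, $0\le a\le1$ and $a=1$ on $D'$. By Lemma~\ref{lem:push}(b) and H\"older's inequality, $m_{a^n}=0$ on $(-\infty,3)$ and $m_{a^n}(s)^{1/n}\le\int_3^sk_{|\nabla a|^n}^{1/n}\le Cs^{(n-1)/n}$. Let $u=\log\log w$ and $u_T=\min(u,T)$, which is a Lipschitz function of $f$. Its gradient is $\nabla w/(w\log w)$ on $\{u<T\}$ and $0$ a.e.\ elsewhere. By \eqref{eq:gradw}, H\"older's inequality and \eqref{eq:densities},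
\[
\int_{D'}|\nabla u_T|\,dx\le\Big(\int_DK\,dx\Big)^{\frac{n-1}n}\Big(\int_3^\infty\frac{m_{a^n}(s)}{s^n\log^ns}\,ds\Big)^{\frac1n}=:L,
\]
and $L<\infty$ because $\int_3^\infty s^{-1}\log^{-n}s\,ds<\infty$. (With $\log w$ in place of $\log\log w$ we would meet the divergent integral of $1/s$.) If $f\not\equiv0$ on $D'$, then $A_c=D'\cap\{u\le c\}$ has positive measure for some $c$. With $A_\infty=D'\cap f^{-1}(0)$, the Poincar\'e inequality gives, for $T>c$,
\[
(T-c)|A_c||A_\infty|\le\iint_{D'\times D'}|u_T(x)-u_T(\tilde x)|\,dx\,d\tilde x\le C(n,r)L,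
\]
and $T\to\infty$ yields $|A_\infty|=0$. This proves the claim.

If $x_1\in\Omega$ is in the closure of the interior of $f^{-1}(0)$, then $|A_\infty|>0$, so $f\equiv0$ on $D'$. Thus the interior is closed in $\Omega$, and it is empty because $\Omega$ is connected and $f$ is non-constant. So the second alternative always holds, and countably many balls $D'$ cover $f^{-1}(0)$.
\end{proof}

\section{A continuum in a fiber forces unbounded multiplicity}\label{sec:continua}

Suppose that $f$ is not light, so that a component $E$ of some fiber $f^{-1}(y_0)$ contains two points $x_0\ne x_1$. Being connected, $E$ meets every sphere about $x_0$ of radius at most $|x_1-x_0|$. Replace $f$ by $x\mapsto f(x_0+\lambda x)-y_0$; this multiplies both sides of \eqref{eq:KI} by $\lambda^{n(n-1)}$ and preserves all hypotheses. With $B=B(0,1)$ and $S_\rho=\partial B(0,\rho)$, any sufficiently small $\lambda$ brings us to the situation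
\begin{equation}\label{eq:setting}
\bar B\subset\Omega,\qquad f^{-1}(0)\cap S_\rho\ne\emptyset\quad\text{for }0<\rho\le1 .
\end{equation}
We assume \eqref{eq:setting}, take $D=B$, and for a Borel set $Y\subset[0,1)$ of radii write $m_Y,k_Y$ for $m_h,k_h$ with $h(x)=\mathbf{1}_Y(|x|)$.

On almost every sphere $S_\rho$ the function $w$ is finite almost everywhere but infinite somewhere, so it must climb through all large levels, and by \eqref{eq:gradw} the climb has to be paid for by $K$ or by multiplicity. The cost at level $s$ depends on the size of the superlevel set,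
\[
V_\rho(s)=\mathcal{H}^{n-1}(\{x\in S_\rho:w(x)\ge s\}).
\]
This is a Borel function of $(\rho,s)$, by Tonelli's theorem in polar coordinates, and it is nonincreasing in $s$. It has three further properties.
\begin{itemize}
\item[(V1)] For each $s$, $\inf_{1/4\le\rho\le1}V_\rho(s)>0$. Indeed, the open set $\{w>s\}$ contains the $\delta$-neighborhood of the compact set $f^{-1}(0)\cap\bar B$ for some $\delta>0$, and by \eqref{eq:setting} it contains a cap $S_\rho\cap B(x,\delta)$, $x\in S_\rho$, of each sphere.
\item[(V2)] For a.e.\ $\rho$, $V_\rho(s)\to0$ as $s\to\infty$, since $\mathcal{H}^{n-1}(S_\rho\cap f^{-1}(0))=0$ for a.e.\ $\rho$ by Lemma~\ref{lem:null}.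
\item[(V3)] For $t>0$, $\mathcal{H}^{n-1}(\{x\in S_\rho:w(x)<\infty,\ V_\rho(w(x))<t\})\le t$. Indeed, this set lies in the union of the sets $S_\rho\cap\{w\ge s\}$ over all $s$ with $V_\rho(s)<t$; these sets are nested and have measure less than $t$, and their union is the union of an increasing sequence of them.
\end{itemize}

Recall that the perimeter of a Borel set $A\subset S_\rho$ is $\operatorname{Per}(A)=\sup\int_A\operatorname{div}X\,d\mathcal{H}^{n-1}$, over smooth tangent vector fields with $|X|\le1$. Put $\gamma=\frac{n-2}{n-1}$. The \emph{isoperimetric inequality} states that $\operatorname{Per}(A)\ge c_n\mathcal{H}^{n-1}(A)^\gamma$ if $0<\mathcal{H}^{n-1}(A)\le\frac12\mathcal{H}^{n-1}(S_\rho)$; by scaling $c_n$ does not depend on $\rho$, and for $n=2$ it says that $\operatorname{Per}(A)\ge c_2$. The \emph{coarea formula} states that $\int_{S_\rho}\chi(u)|\nabla_Tu|\,d\mathcal{H}^{n-1}=\int\chi(s)\operatorname{Per}(\{u\ge s\})\,ds$ for $u\in W^{1,1}(S_\rho)$ and Borel $\chi\ge0$, where $\nabla_T$ is the tangential gradient.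

\begin{lemma}\label{lem:slice}
Let $Y\subset[\frac14,1)$ be a Borel set, and let $\chi\ge0$ be a bounded Borel function on $Y\times\mathbb{R}$ with $\chi(\rho,s)=0$ whenever $V_\rho(s)>\frac12\mathcal{H}^{n-1}(S_\rho)$. Let $h(x)=\chi(|x|,w(x))^{n/(n-1)}$ if $|x|\in Y$ and $w(x)<\infty$, and $h(x)=0$ otherwise. Then
\[
c_n\int_Y\chi(\rho,s)\,V_\rho(s)^\gamma\,d\rho\le m_Y(s)^{1/n}\,k_h(s)^{(n-1)/n}\quad\text{for a.e. }s .
\]
\end{lemma}

\begin{proof}
For a.e.\ $\rho$, $f|_{S_\rho}\in W^{1,n}(S_\rho)$ and its tangential differential is the restriction of $Df$. Let $I$ be a bounded interval and $T>\sup I$. The truncation $\min(w,T)$ is a Lipschitz function of $f$, so for such $\rho$ it lies in $W^{1,n}(S_\rho)$, with $|\nabla_T\min(w,T)|\le|\nabla w|$ a.e.\ on $\{w<T\}$. The isoperimetric inequality applies by (V1) and the hypothesis on $\chi$; with the coarea formula it gives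
\[
c_n\int_I\chi(\rho,s)V_\rho(s)^\gamma\,ds\le\int_{S_\rho\cap\{w\in I\}}\chi(\rho,w)\,|\nabla w|\,d\mathcal{H}^{n-1}.
\]
Integrate over $\rho\in Y$, and apply \eqref{eq:gradw}, H\"older's inequality and \eqref{eq:densities}:
\[
c_n\int_I\int_Y\chi V_\rho^\gamma\,d\rho\,ds\le\int_{\{|x|\in Y,\,w\in I,\,J>0\}}(hK)^{\frac{n-1}n}\big(J|f|^{-n}\big)^{\frac1n}dx\le\Big(\int_Im_Y\Big)^{\frac1n}\Big(\int_Ik_h\Big)^{\frac{n-1}n}.
\]
Divide by $|I|$ and shrink $I$ to a common Lebesgue point of the three functions of $s$.
\end{proof}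

Qualitatively, the lemma says that every spherical shell contains preimages of some points of the sphere $\{|y|=e^{-s}\}$ for large $s$. Lemma~\ref{lem:push}(a) upgrades ``some points'' to ``almost all points'' for a slightly thicker shell, and there is room for any number of disjoint shells.

\begin{proposition}\label{prop:unbounded}
Assume \eqref{eq:setting}, with $n\ge2$ and $K\in L^1_{\mathrm{loc}}$. Then there are no $M_*,s_*<\infty$ such that $m_{[0,1/2)}(s)\le M_*$ for a.e.\ $s\ge s_*$.
\end{proposition}

\begin{proof}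
Suppose that there are, and let $N\in\mathbb{N}$. Choose Lipschitz functions $\alpha_1,\dots,\alpha_N$ with values in $[0,1]$ and disjoint compact supports in $(\frac14,\frac12)$, with $\alpha_l=1$ on an interval $I_l$, and put $a_l(x)=\alpha_l(|x|)$. By (V2) there are $s_1\ge s_*$ and Borel sets $Y_l\subset I_l$ of positive measure such that $V_\rho(s_1)\le\frac12\mathcal{H}^{n-1}(S_\rho)$ for $\rho\in Y_l$. Apply Lemma~\ref{lem:slice} with $Y=Y_l$ and $\chi=\mathbf{1}_{\{s\ge s_1\}}$. For $s\ge s_1$ the left side is positive by (V1), and $k_h<\infty$ a.e., so $m_{Y_l}(s)>0$ for a.e.\ $s\ge s_1$. For such $s$, a set of $\omega$ of positive measure has a preimage of $e^{-s}\omega$ in $\{a_l=1\}$, and there $F_{a_l}(e^{-s}\omega)\ge1$.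

The function $\sum_lk_{|\nabla a_l|^n}$ is integrable, so it is less than $(2C_n)^{-n}$ on a subset of $[s_1,\infty)$ of infinite measure. For a.e.\ $s$ in this subset, Lemma~\ref{lem:push}(a) bounds all the oscillations by $\frac12$, so $F_{a_l}(e^{-s}\omega)\ge\frac12$ for a.e.\ $\omega$ and all $l$. Since $\sum_la_l^n\le\mathbf{1}_{B(0,1/2)}$,
\[
N2^{-n}|S^{n-1}|\le\int_{S^{n-1}}\sum_lP_{a_l}(e^{-s}\omega)\,d\omega\le m_{[0,1/2)}(s)\le M_* .
\]
This is impossible for large $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]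
Suppose that $f$ is not light, and let $E$, $x_0$ and $y_0=0$ be as above. By hypothesis $E$ is compact. We enclose it in an open set whose boundary misses the fiber $\Gamma=f^{-1}(0)$. As $\Gamma$ is closed in $\Omega$, there is a compact $\Gamma_0\subset\Gamma$ that contains a relatively open set $\Gamma_1\supset E$ of $\Gamma$. The set $E$ is a component of $\Gamma_0$, and a component of a compact Hausdorff space is the intersection of the open-and-closed sets that contain it. Since $\Gamma_0\setminus\Gamma_1$ is compact and disjoint from $E$, a finite intersection $L\supset E$ of such sets lies in $\Gamma_1$. Then $L$ is compact and relatively open in $\Gamma$, so $\Gamma\setminus L$ is closed in $\Omega$, and a small $\delta$-neighborhood $U$ of $L$ satisfies $U\Subset\Omega$ and $\bar U\cap\Gamma=L\subset U$. Hence $0\notin f(\partial U)$.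

Rescale about $x_0$ so that \eqref{eq:setting} holds with $B\subset U$. By Lemma~\ref{lem:degree}, almost every $y$ near $0$ has exactly $d=\deg(0,f,U)$ preimages in $U$. So $m_{[0,1/2)}(s)\le d\,|S^{n-1}|$ for a.e.\ large $s$, contrary to Proposition~\ref{prop:unbounded}. Thus $f$ is light, and by Section~\ref{sec:light} it is discrete and open.
\end{proof}

Compactness was used only to find $U$. In Theorem~\ref{thm:example} every bounded open set that meets the axis has an axis point on its boundary, and no degree at $0$ is available.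

\section{Bounded multiplicity when $p>n-1$}\label{sec:growth}

Let $n\ge3$ and $K\in L^p_{\mathrm{loc}}$ with $p>n-1$, put $p'=p/(p-1)$, and assume \eqref{eq:setting}. We show that $m_{[0,1/2)}(s)$ is bounded for a.e.\ large $s$. This contradicts Proposition~\ref{prop:unbounded}, so $f$ is light and Theorem~\ref{thm:sharp} follows. The idea is to play Lemma~\ref{lem:push}(b), an upper bound for the derivative of $m^{1/n}$, against Lemma~\ref{lem:slice}, a lower bound for $m^{1/n}$, and so to bound the logarithmic derivative. The exponent enters through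
\begin{equation}\label{eq:sigma}
\sigma:=\frac1{p'}-\gamma=\frac1{n-1}-\frac1p>0 .
\end{equation}
We use the following elementary fact. If $\varphi\ge0$ is absolutely continuous on $[t,t']$ and $|\varphi'|\le g$ a.e., then
\begin{equation}\label{eq:gronwall}
\varphi(s)\le\varphi(t)\exp\Big(\int_{[t,t']\cap\{\varphi>0\}}\frac g\varphi\Big)\qquad(t\le s\le t'),
\end{equation}
provided that the integral is finite. Indeed, $\log\max(\varphi,\varepsilon)$ is absolutely continuous, with derivative at most $g/\varphi$ on $\{\varphi>\varepsilon\}$ and $0$ a.e.\ elsewhere; integrate and let $\varepsilon\to0$.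

\subsection{The case of comparable spheres}\label{sub:model}

Suppose first that there are a nonincreasing function $v$ and a constant $\Lambda$ with $v(s)\le V_\rho(s)\le\Lambda v(s)$ for all $s$ and all $\rho\in[\frac12,\frac34]$. By (V2), $v\to0$; fix $s_0$ with $\Lambda v(s_0)\le\frac12\mathcal{H}^{n-1}(S_{1/2})$. Let $a$ be the radial cutoff equal to $1$ for $|x|\le\frac58$, to $0$ for $|x|\ge\frac34$, and linear in $|x|$ in between. Put $\varphi=m_{a^n}^{1/n}$ and $k=k_{[1/2,3/4]}$. Lemma~\ref{lem:push}(b), and Lemma~\ref{lem:slice} with $Y=[\frac12,\frac58]$ and $\chi=\mathbf{1}_{\{s\ge s_0\}}$, give for a.e.\ $s\ge s_0$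
\[
|\varphi'|\le8k^{1/n},\qquad\tfrac18c_nv^\gamma\le\varphi\,k^{(n-1)/n},\qquad\text{hence}\qquad\frac{|\varphi'|}{\varphi}\le C\,k\,v^{-\gamma}.
\]
Let $A=\{\frac12\le|x|\le\frac34,\ w<\infty\}$. By \eqref{eq:densities} and H\"older's inequality,
\[
\int_{s_0}^\infty k\,v^{-\gamma}ds\le\int_AK\,v(w)^{-\gamma}dx\le\Lambda^\gamma\|K\|_{L^p(B)}\Big(\int_AV_{|x|}(w)^{-\gamma p'}dx\Big)^{1/p'}.
\]
By (V3), $|\{x\in A:V_{|x|}(w(x))<t\}|\le t/4$, so the last integral is finite when $\gamma p'<1$, which is \eqref{eq:sigma}. By \eqref{eq:gronwall}, $\varphi$ is bounded on $[s_0,\infty)$, and $m_{[0,1/2)}\le\varphi^n$. More precisely, the part of $A$ where $V_{|x|}(w)\approx2^{-i}$ contributes at most $C2^{i\gamma}2^{-i/p'}=C2^{-\sigma i}$.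

\begin{remark}
The map of Theorem~\ref{thm:example} has comparable spheres and sits at the threshold. There $w=1/r$, so $v(s)\approx s^{1-n}$ and $v^{-\gamma}\approx s^{n-2}$ for large $s$. By Remark~\ref{rem:lower}, $K\approx1/r=s$ on $B$, and $r^{n-2}\,|dr|=s^{-n}ds$, so $k(s)\approx s^{1-n}$. Thus $kv^{-\gamma}\approx1/s$, which permits polynomial growth. In fact $m_{[0,1/2)}(s)\approx s$: on $\{r=1/s\}\cap B(0,\frac12)$ the variable $x_n/r$ crosses about $s$ strips, each of which covers $S^{n-1}$ once.
\end{remark}

In general $V_\rho(s)$ decays at unrelated rates on different spheres. The upper bound for $\varphi'$ is good when $\nabla a$ is carried by spheres where $V_\rho$ is small, since there the set $\{w>s\}$ holds little of the mass of $K$. The lower bound for $\varphi$ is good when $a=1$ on many spheres where $V_\rho$ is large. No single cutoff does both for all $s$. We therefore cut the $s$-axis into stages, and in stage $i$ use a cutoff whose gradient lives on spheres with $V_\rho\le2^{1-i}$ and which equals $1$ on many spheres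 with $V_\rho\ge2^{-i}$. The cutoffs move inward, so that nothing is lost when one is replaced by the next.

\subsection{Two estimates on good spheres}

Since $L^p_{\mathrm{loc}}\subset L^q_{\mathrm{loc}}$ for $q<p$, and $n-1<(n-1)^2$ because $n\ge3$, we may assume that $n-1<p<(n-1)^2$. Put
\[
\beta=\frac{n}{n-1}\gamma=1-\frac1{(n-1)^2},\qquad\mu=\beta-\frac1{p'}=\frac1p-\frac1{(n-1)^2}>0 .
\]
For a.e.\ $\rho\in[\frac12,\frac34]$ we have $V_\rho(s)\to0$ and $K\in L^p(S_\rho)$. Hence there are $s_0,\kappa<\infty$ and a Borel set $G\subset[\frac12,\frac34]$ with $|G|\ge\frac18$ such that every $\rho\in G$ satisfies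
\begin{equation}\label{eq:good}
\lim_{s\to\infty}V_\rho(s)=0,\qquad\|K\|_{L^p(S_\rho)}\le\kappa,\qquad V_\rho(s_0)\le\min\{1,\tfrac12\mathcal{H}^{n-1}(S_{1/2})\};
\end{equation}
indeed, the sets so defined with $s_0=\kappa=j$ increase with $j$ to a set of measure $\frac14$. Below, $C$ depends only on $n,p,\kappa$.

\begin{lemma}\label{lem:A}
Let $Y\subset G$ be a Borel set, $i\ge1$, and $Y^i(s)=\{\rho\in Y:V_\rho(s)\ge2^{-i}\}$. There is a bounded Borel function $h\ge0$ on $B$ with
\[
c_n|Y^i(s)|\le m_Y(s)^{1/n}k_h(s)^{(n-1)/n}\ \text{ for a.e. }s\ge s_0,\qquad\int k_h\,ds\le C\,2^{i\mu}.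
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:slice} with $\chi(\rho,s)=V_\rho(s)^{-\gamma}$ if $s\ge s_0$ and $V_\rho(s)\ge2^{-i}$, and $\chi=0$ otherwise; this is admissible by \eqref{eq:good}, and the weight is chosen to cancel the factor $V_\rho^\gamma$. This gives the first inequality, with $h=V_{|x|}(w)^{-\beta}$ on the set where $|x|\in Y$, $s_0\le w<\infty$ and $V_{|x|}(w)\ge2^{-i}$. By \eqref{eq:densities} and H\"older's inequality on each sphere, $\int k_h\le\kappa\int_Y\|h\|_{L^{p'}(S_\rho)}\,d\rho$. Where $h\ne0$ we have $2^{-i}\le V_\rho(w)\le1$. By (V3), the part of $S_\rho$ where $2^{-j}\le V_\rho(w)<2^{1-j}$ has measure at most $2^{1-j}$, and $h\le2^{j\beta}$ on it. Since $\beta p'-1=\mu p'>0$,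
\[
\int_{S_\rho}h^{p'}d\mathcal{H}^{n-1}\le2\sum_{j=0}^i2^{j\mu p'}\le C\,2^{i\mu p'}.\qedhere
\]
\end{proof}

The geometric sum is dominated by its last term, so nothing is lost by not knowing an upper bound for $V_\rho$ on $Y^i(s)$. The second estimate is immediate from \eqref{eq:densities}, H\"older's inequality on spheres and \eqref{eq:good}: if $Z\subset G$ is Borel and $\mathcal{H}^{n-1}(S_\rho\cap\{w>t\})\le2^{1-i}$ for all $\rho\in Z$, then
\begin{equation}\label{eq:B}
\int_t^\infty k_Z\,ds\le\int_Z\int_{S_\rho\cap\{w>t\}}K\,d\mathcal{H}^{n-1}d\rho\le\kappa\,|Z|\,2^{(1-i)/p'}.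
\end{equation}

\subsection{Layers and stages}

Infinitely many cutoffs must fit into $G$, so their slopes grow; we make them grow polynomially, to be beaten by $2^{-\sigma i}$. Let $\delta_i=ci^{-2}$, $i\ge1$, with $c=3|G|/\pi^2$, so that $\sum_i\delta_i=|G|/2$. The function $b\mapsto|G\cap(b,\frac34]|$ is continuous and monotone, with value $|G|$ at $b=\frac12$, so there are $\frac34=b_1>b_2>\dots>\frac12$ such that the \emph{layer} $L_i=G\cap(b_{i+1},b_i]$ has measure $\delta_i$. Let $\tau_i$ be the level up to which at least half of the layer $L_{i+1}$ has $V_\rho\ge2^{-i}$: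
\[
\tau_i=\sup\big\{s\ge s_0:|\{\rho\in L_{i+1}:V_\rho(s)\ge2^{-i}\}|\ge\tfrac12\delta_{i+1}\big\},\qquad\sup\emptyset=s_0,
\]
and put $t_0=s_0$, $t_i=\max\{t_{i-1},\tau_i\}$. The measure in this definition is nonincreasing in $s$ and tends to $0$ by \eqref{eq:good}, so $\tau_i<\infty$. For fixed $s\ge s_0$, (V1) shows that it equals $\delta_{i+1}$ for large $i$, so $\tau_i\ge s$. Thus $t_i\uparrow\infty$, and the \emph{stages} $[t_{i-1},t_i)$, $i\ge1$, some of which may be empty, cover $[s_0,\infty)$. The same stopping level serves twice.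
\begin{itemize}
\item[(S1)] \emph{During stage $i$, half of $L_{i+1}$ is still large:} $|L_{i+1}^i(s)|\ge\frac12\delta_{i+1}$ for $s\in[t_{i-1},t_i)$, in the notation of Lemma~\ref{lem:A}. Indeed, if the stage is non-empty then $t_i=\tau_i>s\ge s_0$, and the measure is nonincreasing in $s$.
\item[(S2)] \emph{From the start of stage $i$, half of $L_i$ is already small:} the set $Z_i=\{\rho\in L_i:\mathcal{H}^{n-1}(S_\rho\cap\{w>t_{i-1}\})\le2^{1-i}\}$ has $|Z_i|\ge\frac12\delta_i$. For $i=1$, $Z_1=L_1$ by \eqref{eq:good}. For $i\ge2$ and $s>t_{i-1}\ge\tau_{i-1}$, the set $\{\rho\in L_i:V_\rho(s)\ge2^{1-i}\}$ has measure less than $\frac12\delta_i$. These sets increase as $s\downarrow t_{i-1}$, so their union has measure at most $\frac12\delta_i$, and a radius $\rho\in L_i$ outside the union lies in $Z_i$ because $\mathcal{H}^{n-1}(S_\rho\cap\{w>t_{i-1}\})=\lim_{s\downarrow t_{i-1}}V_\rho(s)$.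
\end{itemize}
The cutoff for stage $i$ descends only across the radii in $Z_i$:
\[
\Phi_i(x)=\frac{|Z_i\cap(|x|,\infty)|}{|Z_i|}.
\]
It is Lipschitz, equals $1$ for $|x|\le b_{i+1}$ and $0$ for $|x|\ge b_i$, and $|\nabla\Phi_i|\le|Z_i|^{-1}\mathbf{1}_{Z_i}(|x|)$ a.e. Consequently $\Phi_{i+1}\le\Phi_i$, and $\Phi_i=1$ both on $B(0,\frac12)$ and where $|x|\in L_{i+1}$. Let $\varphi_i$ be the continuous representative of $m_{\Phi_i^n}^{1/n}$ from Lemma~\ref{lem:push}(b). Then $\varphi_{i+1}\le\varphi_i$ a.e., hence everywhere, and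
\begin{equation}\label{eq:upper}
|\varphi_i'|\le|Z_i|^{-1}k_{Z_i}^{1/n}\quad\text{a.e.}
\end{equation}
Let $h_i$ be the function of Lemma~\ref{lem:A} for $Y=L_{i+1}$. By (S1) and $m_{L_{i+1}}\le\varphi_i^n$, we have $\frac12c_n\delta_{i+1}\le\varphi_ik_{h_i}^{(n-1)/n}$, that is,
\begin{equation}\label{eq:lower}
\varphi_i^{-1}\le C\delta_{i+1}^{-1}k_{h_i}^{(n-1)/n}\quad\text{a.e. on }[t_{i-1},t_i).
\end{equation}

\subsection{Growth over the stages}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Suppose that $f$ is not light, and keep the notation above. Let $D_i=|Z_i|^{-1}\int_{t_{i-1}}^{t_i}k_{Z_i}^{1/n}\varphi_i^{-1}ds$, which is $0$ for an empty stage. By \eqref{eq:lower}, H\"older's inequality, \eqref{eq:B} with $Z=Z_i$ and $t=t_{i-1}$, and Lemma~\ref{lem:A},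
\begin{align*}
D_i&\le C|Z_i|^{-1}\delta_{i+1}^{-1}\Big(\int_{t_{i-1}}^\infty k_{Z_i}\,ds\Big)^{\frac1n}\Big(\int k_{h_i}\,ds\Big)^{\frac{n-1}n}\\
&\le C|Z_i|^{-\frac{n-1}n}\delta_{i+1}^{-1}\;2^{-\frac i{np'}}\;2^{\frac{n-1}ni\mu}\le C\,i^4\,2^{-\sigma i}.
\end{align*}
In the last step we used $|Z_i|\ge\frac12\delta_i$, $\delta_i=ci^{-2}$ with $c\ge3/(8\pi^2)$, and
\[
\frac1{np'}-\frac{n-1}n\Big(\beta-\frac1{p'}\Big)=\frac1{p'}-\frac{n-1}n\beta=\frac1{p'}-\gamma=\sigma .
\]
This is the rate found in Section~\ref{sub:model}. Since $p>n-1$, we have $\sigma>0$ and $\sum_iD_i<\infty$.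

By \eqref{eq:gronwall} and \eqref{eq:upper}, $\varphi_i(s)\le e^{D_i}\varphi_i(t_{i-1})$ for $t_{i-1}\le s\le t_i$, and $\varphi_i(t_{i-1})\le\varphi_{i-1}(t_{i-1})$ for $i\ge2$. By induction, $\varphi_i(s)\le e^{D_1+\dots+D_i}\varphi_1(s_0)$ on $[t_{i-1},t_i]$. The stages cover $[s_0,\infty)$ and $\mathbf{1}_{B(0,1/2)}\le\Phi_i^n$, so
\[
m_{[0,1/2)}(s)\le M_*:=e^{n\sum_iD_i}\varphi_1(s_0)^n<\infty\quad\text{for a.e. }s\ge s_0 .
\]
This contradicts Proposition~\ref{prop:unbounded}. Hence $f$ is light, and by Section~\ref{sec:light} it is discrete and open.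
\end{proof}

At $p=n-1$ we have $\sigma=0$, the bounds for $D_i$ are not summable, and the argument gives no conclusion.

\begin{thebibliography}{9}

\bibitem{HK} Hencl and Koskela, \emph{Lectures on Mappings of Finite Distortion}, LNM 2096.

\bibitem{MM} Mal\'y and Martio, J. reine angew. Math. 458 (1995).

\bibitem{Rem} \emph{Remarks on the Iwaniec--\v{S}ver\'ak conjecture}, \texttt{http://www.math.jyu.fi/research/pspdf/377.pdf}.

\bibitem{TY} Titus and Young, Trans. AMS 103 (1962).

\end{thebibliography}
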